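# Kupka–Smale maps of the disk with no 2-symbol adding machine

## 1. A folded rectangle that permutes $k$ squares

Fix an integer $k\ge 2$. Cut the rectangle $R=[0,2k-1]\times[0,1]$ into unit squares, alternately called $J$ and $I$:
$$J_i=[2i-2,2i-1]\times[0,1]\ (1\le i\le k),\qquad I_i=[2i-1,2i]\times[0,1]\ (1\le i\le k-1),$$
and put $J=\bigcup J_i$, $I=\bigcup I_i$. Indices of $J_i$ are taken mod $k$.

We squeeze $R$ vertically and lay it down inside itself along a curve that runs to the right, makes one U-turn inside $J_k$, and runs back to $J_1$. The curve is chosen so that each $J_i$ lands inside $J_{i+1}$ (so the $J$'s are permuted cyclically) while each $I_i$ is stretched affinely across what lies between. For $k=3$ the squares are, from left to right, $J_1,I_1,J_2,I_2,J_3$. The square $J_1$ goes into $J_2$, the square $I_1$ is stretched over $I_2$, the square $J_2$ is bent into a U inside $J_3$, the square $I_2$ is stretched back over $I_2$ and $I_1$, and $J_3$ goes into $J_1$.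

**Step 1.1 (the curve).** This step fixes the spine along which the rectangle is laid. For small $\eta>0$ we define a smooth regular injective curve $\gamma:[-\eta,2k-1+\eta]\to\operatorname{int}R$; "abscissa" and "height" are its two coordinates.

On the intervals of $I$ the curve is affine.

* For $x\in[2i-1,2i]$ with $1\le i\le k-2$: $\gamma(x)=\big(2i+\tfrac34+\tfrac32(x-2i+1),\tfrac13\big)$, with abscissa running from $2i+\frac34$ to $2(i+1)+\frac14$.
* For $x\in[2k-3,2k-2]$: $\gamma(x)=\big(2k-\tfrac74-\mu(x-2k+3),\tfrac23\big)$ with $\mu=2k-\tfrac52\ge\tfrac32$, with abscissa running from $2k-2+\frac14$ to $\frac34$.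

On the intervals of $J$ we interpolate. Given $s_0,s_1,L>0$ there is a smooth $\sigma:[0,1]\to(0,\infty)$, constant $s_0$ near $0$, constant $s_1$ near $1$, with $\int_0^1\sigma=L$: prescribe $\sigma$ on very short end intervals and adjust in between. So a monotone coordinate, or an arclength, can be made to cover a prescribed length with prescribed constant speeds near the ends. This gives the following pieces, which fit smoothly with the affine ones.

* $x\in[2k-2,2k-1]$: height $\frac23$, abscissa strictly decreasing from $\frac34$ to $\frac14$, slope $-\mu$ near the left end and constant slope near the right end. Continue affinely to $2k-1+\eta$, with $\eta$ so small that the abscissa stays $>\frac18$.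
* $k\ge3$, $x\in[2i-2,2i-1]$, $1\le i\le k-2$: height $\frac13$, abscissa strictly increasing from $2i+\frac14$ to $2i+\frac34$, slope $\frac32$ near both ends. For $i=1$ continue affinely to $[-\eta,0]$, the abscissa staying $>2+\frac18$.
* $k\ge3$, $x\in[2k-4,2k-3]$: a U-turn from $(2k-2+\frac14,\frac13)$, heading right with speed $\frac32$, to $(2k-2+\frac14,\frac23)$, heading left with speed $\mu$. Take the arc with tangent angle $\Phi:[0,\ell]\to[0,\pi]$ smooth and nondecreasing, equal to $0$ on a short initial interval, to $\pi$ on a short final interval, in $(0,\pi)$ in between, and with $\Phi(\ell-s)=\pi-\Phi(s)$. The symmetry gives $\int_0^\ell\cos\Phi=0$, so the arc ends directly above its start. Since $\cos\Phi$ is first $\ge 0$ and then $\le 0$, the arc never goes to the left of its endpoints. If $\Phi$ is uniformly close to the angle function of a semicircle with two short horizontal segments attached, and the arc is rescaled to height $\frac13$, then its horizontal extent is close to $\frac16$, hence $<\frac12$. So it lies in $[2k-2+\frac14,2k-2+\frac34]\times[\frac13,\frac23]$. It is injective: the height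 increases strictly where $0<\Phi<\pi$, and the two ends are horizontal segments. The speed is prescribed by the remark above.
* $k=2$, $x\in[0,1]$: height $\frac23$, abscissa strictly decreasing from $2+\frac34$ to $2+\frac14$, slope $-\mu$ near $1$, constant slope near $0$. Continue affinely to $[-\eta,0]$, the abscissa staying $<2+\frac78$.

The curve is injective: the part before the U-turn has height $\frac13$ and strictly increasing abscissa $\le 2k-2+\frac14$, the part at height $\frac23$ (after the U-turn if $k\ge 3$) has strictly decreasing abscissa, and the U-turn meets them only at its endpoints. Moreover $\gamma([2i-2,2i-1])\subset\operatorname{int}J_{i+1}$ for all $i$.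

**Step 1.2 (the thickened map).** This step turns the curve into a map of the rectangle. Let $n(x)$ be the unit tangent of $\gamma$ rotated by $+90^\circ$, let $R^+=[-\eta,2k-1+\eta]\times[-1,2]$, and put
$$G_R(x,y)=\gamma(x)+\lambda\,(y-\tfrac12)\,n(x)\qquad\text{on }R^+ .$$
The map $(x,s)\mapsto\gamma(x)+s\,n(x)$ has at $s=0$ the derivative with columns $\gamma'(x),n(x)$, of positive determinant, so it is an orientation preserving local diffeomorphism near $s=0$. It is injective for $|s|\le s_0$ with some $s_0>0$. Otherwise there are pairs of distinct points with equal images and $s$-coordinates tending to $0$; their limits lie on $s=0$ and have equal images, so they coincide, and this contradicts local injectivity. Hence for small $\lambda\in(0,\frac12)$ the map $G_R$ is an orientation preserving embedding, and by compactness the following hold.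

* (R1) $G_R(R^+)\subset\operatorname{int}R$.
* (R2) On each $I_i$, $G_R$ is affine with linear part $\pm\operatorname{diag}(\mu_i,\lambda)$, where $\mu_i\ge\frac32$ and $0<\lambda<\frac12$. The sign is $+$ for $i\le k-2$, where $n=(0,1)$, and $-$ for $i=k-1$, where $n=(0,-1)$.
* (R3) There is $\delta>0$ such that $J_i'=[2i-2+\delta,2i-1-\delta]\times[\delta,1-\delta]$ satisfies $G_R(J_i)\subset\operatorname{int}J'_{i+1}$ for all $i$.
* (R4) On $J_k$, $G_R(x,y)=(\gamma_1(x),\frac23-\lambda(y-\frac12))$, so $G_R(J_k')$ is a rectangle, in particular convex.

**Example ($k=2$).** There is one square $I_1=[1,2]\times[0,1]$, with linear part $-\operatorname{diag}(\frac32,\lambda)$. If two orbits stay in $I_1$ for all times in $\mathbb Z$, their horizontal difference grows by the factor $\frac32$ forward and their vertical difference by $\lambda^{-1}$ backward. Both differences are bounded, so they vanish. The only full orbit in $I$ is one fixed saddle.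

**Example ($k=3$).** Here the horizontal parts are
$$f_1(x)=\tfrac54+\tfrac32x\ \text{ on }[1,2],\ \text{onto }[\tfrac{11}4,\tfrac{17}4];\qquad f_2(x)=\tfrac{59}4-\tfrac72x\ \text{ on }[3,4],\ \text{onto }[\tfrac34,\tfrac{17}4].$$
So $f_1$ covers $I_2=[3,4]$ (but misses $[1,2]$), and $f_2$ covers both intervals. Take any cyclic word in the letters $1,2$ without two adjacent $1$'s. The set of starting points in the first interval that follow the word is an interval mapped affinely onto the first interval, so it contains a point that returns to itself. In the vertical direction each step is a contraction of $[0,1]$ into itself. So every such word is realized by a periodic point of $G_R$ in $I$. For instance $\frac{59}{18}$ is the abscissa of a fixed point with unstable eigenvalue $-\frac72$, and the abscissas $1.66\mapsto3.74\mapsto1.66$ give an orbit of period $2$ with unstable eigenvalue $\frac32\cdot(-\frac72)<0$. The word $1\,2^{N-1}$ visits $I_1$ once per turn, so it has least period $N$; its unstable eigenvalue has sign $(-1)^{N-1}$.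

**The use of this map.** We shall extend $G_R$ to a map $G$ of a disk that equals $x\mapsto x/4$ near the boundary, and arrange that $G^k$ on a small disc in $J_1$ is again a copy of $x\mapsto x/4$. Then inside that small disc the whole construction can be repeated, and again, forever. The nested cycles of discs produce an adding machine. Every other recurrent orbit is caught at some finite level in a copy of the affine hyperbolic set in $I$, where all periodic points are saddles. With $k=3$ at every level this answers the question that follows.

## 2. Kupka–Smale maps, adding machines, and the statements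

Write $D_r(x)$ for the closed round disc in $\mathbb R^2$, $D_r=D_r(0)$, $D=D_1$, $T_v(x)=x+v$, and $c=\frac14$; we also write $c$ for the map $x\mapsto x/4$. A *homothety* is a map $x\mapsto\alpha x+w$ with $\alpha>0$; homotheties are closed under composition and inverse. $\mathrm{Diff}_c(U)$ is the group of $C^\infty$ diffeomorphisms of $\mathbb R^2$ that are the identity off a compact subset of the open set $U$, and $|\cdot|_\infty$ is the maximum norm.

"Diffeomorphism of the 2-disk" can be read in two senses: (i) a diffeomorphism $F$ of $D$ onto $F(D)\subset\operatorname{int}D$; (ii) a diffeomorphism of the disk onto itself. We treat both. A *full orbit* is a sequence $(x_j)_{j\in\mathbb Z}$ with $x_{j+1}=F(x_j)$; in sense (i) a point need not have one, but by injectivity it has at most one. A set $\Lambda$ is *invariant* if $F(\Lambda)=\Lambda$, and *forward invariant* if $F(\Lambda)\subset\Lambda$.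

**Definition (Kupka–Smale).** A $C^1$ diffeomorphism $F$ is Kupka–Smale if every periodic point is hyperbolic and all stable and unstable manifolds of periodic points intersect transversally. A periodic *source* (*sink*) is a hyperbolic periodic point $p$ of period $n$ with all eigenvalues of $DF^n(p)$ of modulus $>1$ ($<1$). The other hyperbolic periodic points are *saddles*.

Here $W^s(p)=\{x:d(F^nx,F^np)\to0\}=\bigcup_iF^{-i}(W^s_{loc}(F^ip))$, and $W^u(p)=\bigcup_iF^i(W^u_{loc}(F^{-i}p))$ is the set of points having a full backward orbit asymptotic to that of $p$. For a saddle these are injectively immersed 1-manifolds. The *germ* of $W^s(p)$ at a point $z$ is the germ of $F^{-i}(W^s_{loc}(F^ip))$ for large $i$; the germ of $W^u(p)$ at $z$ is that of $F^i(W^u_{loc}(F^{-i}p))$. Transversality at $z$ concerns only these germs, and it holds at $z$ exactly when it holds at $F(z)$. In sense (i), $W^u(p)\subset F(D)\subset\operatorname{int}D$, so only germs at interior points matter. Example: $x\mapsto cx$ on $D$ is Kupka–Smale, but its fixed point $0$ is a sink.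

**Definition (adding machine).** For $k\ge2$ the $k$-symbol adding machine $a_k$ acts on $\{0,\dots,k-1\}^{\mathbb N}$ (product topology) by adding $1$ to the first coordinate with carry to the right:
$$a_k(k-1,\dots,k-1,x_j,x_{j+1},\dots)=(0,\dots,0,x_j+1,x_{j+1},\dots)\ \text{ if }x_j<k-1,$$
where the first $j-1$ coordinates equal $k-1$, and $a_k(k-1,k-1,\dots)=(0,0,\dots)$. An invariant Cantor set $\Lambda$ of $F$ *supports a 2-symbol adding machine* if $F|_\Lambda$ is topologically conjugate to $a_2$.

Example: $a_2(1,1,0,x_4,\dots)=(0,0,1,x_4,\dots)$, and the first three coordinates run cyclically through all eight possibilities. More generally, for integers $k_m\ge2$ $(m\ge0)$ put $q_0=1$, $q_{m+1}=k_mq_m$ and $A=\varprojlim\mathbb Z/q_m$, with the homeomorphism $x\mapsto x+1$. If $k_m\equiv k$, reading off base-$k$ digits identifies this with $a_k$.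

**Definition (minimal, expansive).** A *minimal set* is a nonempty closed invariant set with no proper nonempty closed forward invariant subset. A homeomorphism $f$ of a compact metric space is *expansive* if for some $\epsilon>0$ any two points $x\neq y$ satisfy $d(f^nx,f^ny)>\epsilon$ for some $n\in\mathbb Z$.

Expansiveness on compact spaces is a conjugacy invariant. A full shift is expansive: move a coordinate where two sequences differ to position $0$. The map $a_j$ is not: for the metric $j^{-(\text{index of first difference})}$ it is an isometry, so expansiveness would force distinct points to be more than $\epsilon$ apart, which is impossible in an infinite compact space.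

For context: for every $k\ge2$, and also for finite products of adding machines, there is a $C^1$ Kupka–Smale diffeomorphism of the disk without periodic sources or sinks that has an invariant Cantor set on which it is conjugate to $a_k$ (resp. to the product). The following conjecture is taken from "Extensions of Cantor set maps to disk homeomorphisms".

**Conjecture.** Every $C^1$ Kupka–Smale diffeomorphism of the 2-disk without periodic sources or sinks has an invariant Cantor set which supports a 2-symbol adding machine.

We prove that it is false. The statements are these.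

**Theorem A.** Let $(k_m)$ be a bounded sequence of integers $\ge2$. There is a $C^1$ Kupka–Smale diffeomorphism $F$ of the disk in sense (i), and also one in sense (ii), without periodic sources or sinks, such that:
1. there is an invariant Cantor set $\mathcal O$ with $F|_{\mathcal O}$ conjugate to $x\mapsto x+1$ on $A$;
2. every other minimal set lies in one of countably many compact invariant hyperbolic sets $\Lambda_m$, and $F|_{\Lambda_m}$ is expansive; in sense (ii) the boundary circle, carrying an irrational rotation, is one further minimal set.

**Corollary (the conjecture is false).** For $k_m\equiv3$, no iterate $F^r$, $r\ge1$, has an invariant Cantor set on which it is conjugate to $a_2$.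

**Theorem B.** For $k_m\equiv k$ and $j\ge2$: some iterate $F^r$ $(r\ge1)$ has an invariant Cantor set on which it is conjugate to $a_j$ if and only if $j$ and $k$ have the same prime divisors; in that case $r=1$ works. Hence no $a_j$ is forced, not even up to iterates.

**Proposition C.** Every $C^1$ Kupka–Smale diffeomorphism of the disk without periodic sources or sinks has, for every $n\ge0$, a periodic orbit of least period $2^n$ which is a saddle with negative unstable eigenvalue.

We use four textbook facts. (a) The disc theorem (Hirsch, *Differential Topology*, Thm 8.3.1): two orientation preserving embeddings of the closed 2-disc into the interior of a connected oriented surface are carried to each other by a smooth compactly supported diffeotopy. (b) Sard's theorem for $C^1$ maps between open subsets of $\mathbb R^2$ and $\mathbb R^2$. (c) Brouwer's and Lefschetz's fixed point theorems. (d) Local stable manifold theory.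

## 3. Saddles of period $2^n$ are forced

Why would anyone expect $a_2$? Because period doubling is unavoidable. We prove Proposition C and then see why it does not help with the conjecture.

**Step 3.1 (no periodic points on the boundary).** This step makes all fixed points interior, so that they can be counted. In sense (i) it is clear. In sense (ii), suppose there is a periodic point on $\partial D$. Then some even iterate $f=F^{2n}$ has fixed points on $\partial D$, and $f|_{\partial D}$ preserves orientation. The tangent direction of $\partial D$ is an eigendirection of $Df$ at such a point, so the point is also hyperbolic for $f|_{\partial D}$. Hence these fixed points are finite in number. Between adjacent ones all points of the circle move in the same direction, so one end repels and the other attracts. So repelling and attracting points alternate along $\partial D$ and both kinds occur. Take adjacent $q_1$ (repelling along $\partial D$) and $q_2$ (attracting along $\partial D$). Both are saddles in the disk, so $\partial D$ is tangent to the unstable direction at $q_1$ and to the stable direction at $q_2$. The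 open arc between them therefore lies in both one-dimensional manifolds $W^u(q_1)$ and $W^s(q_2)$, a nontransverse intersection. This is a contradiction.

**Step 3.2 (counting).** This step extracts the orbit of period $2^n$ from the Lefschetz number. For every $N$ the fixed points of $F^N$ are interior and hyperbolic, hence isolated and finite in number, and their indices sum to the Lefschetz number $1$. All are saddles. At a saddle with eigenvalues $|\lambda_s|<1<|\lambda_u|$ of $DF^N$ the index is $\operatorname{sign}\det(I-DF^N)=\operatorname{sign}(1-\lambda_u)$: it is $-1$ if $\lambda_u>1$ and $+1$ if $\lambda_u<-1$. Let $N=2^n$. At points of least period $2^j$, $j<n$, $DF^N$ is an even power of $DF^{2^j}$, so $\lambda_u>1$ and the index is $-1$. If $a$ and $b$ are the numbers of orbits of least period $2^n$ with positive, respectively negative, unstable eigenvalue of $DF^{2^n}$, then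
$$1=2^n(b-a)-\#\{\text{fixed points of }F^{2^n}\text{ of least period}<2^n\}.$$
So $b-a>0$, hence $b\ge1$, and Proposition C is proved. $\square$

A sensible attempt at the conjecture would be to let $n\to\infty$ and hope that these orbits organize into nested cycles of length $2^n$, whose limit is $a_2$. It stops exactly here: the count says nothing about where the orbits lie. In the example $k=3$ of Section 1, the fixed point and the words $1\,2^{2^n-1}$ with $n\ge1$ give saddles of every period $2^n$ with negative unstable eigenvalue, all inside one set of full orbits in $I$ on which the map is expansive (Step 5.2 below). No adding machine fits inside such a set. So we aim to build $F$ so that the forced orbits are absorbed by expansive sets, and the only remaining non-expansive minimal set in the interior is a 3-symbol adding machine.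

## 4. A disk map equal to $x/4$ near the boundary, with return map $x/4$

Fix $k\ge2$. Choose $\varsigma(z)=\varepsilon(z-z_0)$, where $z_0$ is the center of $R$ and $\varepsilon>0$ is so small that $\varsigma(R)\subset\operatorname{int}E$, where
$$E:=D_{1/32}=cD_{1/8}.$$
From now on $R,R^+,J_i,J_i',I_i,I,J$ denote the $\varsigma$-images and $G_R$ denotes $\varsigma G_R\varsigma^{-1}$; linear parts are unchanged and (R1)–(R4) persist. Put $a=c^{1/k}<1$.

**Proposition 1.** There are points $b_i\in\operatorname{int}J_i'$ ($i$ mod $k$), a radius $\rho'>0$ and maps $\psi_t$, $0\le t\le2$, smooth in $(t,x)$ on $[0,1]\times\mathbb R^2$ and on $[1,2]\times\mathbb R^2$, with supports in one compact subset of $\operatorname{int}D_{1/8}$, such that with $\psi=\psi_2$, $G=c\,\psi$, $N_i=D_{a^{i-1}\rho'}(b_i)\subset J_i'$ $(1\le i\le k)$ and $N=\bigcup N_i$: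

* (M1) $\psi_t\in\mathrm{Diff}_c(\operatorname{int}D_{1/8})$, $\psi_0=\mathrm{id}$, and every $\psi_t$ is a homothety on each $D_{\rho'}(b_i)$. Moreover $G(x)=b_{i+1}+a(x-b_i)$ on $D_{\rho'}(b_i)$, so $G(N_i)=N_{i+1}$ for $i<k$ and $G^k(x)=b_1+c(x-b_1)$ on $N_1$.
* (M2) $G^4(D)\subset\operatorname{int}R$ and $G(R)\subset\operatorname{int}R$.
* (M3) On each $I_i$, $G=G_R$ is affine with linear part $\pm\operatorname{diag}(\mu_i,\lambda)$, $\mu_i\ge\frac32$, $0<\lambda<\frac12$.
* (M4) $G(J_i)\subset\operatorname{int}J_{i+1}'$ for all $i$, and $G(J_k')\subset N_1$. So every point of $J$ has a forward iterate in $N$.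

The requirement that $\psi_t$ be a homothety on the discs $D_{\rho'}(b_i)$ at *every* time $t$, not only at the end, will let us cut $\psi$ into small pieces in Section 6 without spoiling the discs.

**Step 4.1 (extending the fold to the disk).** We need an isotopy from the identity to a map that restricts to the fold. Let $\nu(x,y)=((x/A_0)^{2n}+(y/B_0)^{2n})^{1/2n}$ with $A_0,B_0$ strictly between the half-sides of $R$ and those of $R^+$. For $n$ large and then $\kappa_1>0$ small, $R\subset\{\nu\le1\}$ and $\{\nu\le1+\kappa_1\}\subset R^+$. Let $f:[0,\infty)\to[0,1+\kappa_1)$ be smooth with $f(t)=t$ for $t\le1$ and $f'>0$, and put $e(x)=xf(\nu(x))/\nu(x)$, $e(0)=0$. It is the identity on $\{\nu\le1\}\supset R$, and $\nu$ is smooth off $0$, so $e$ is smooth. It maps each ray to itself with $\nu\circ e=f\circ\nu$, so it is injective with invertible derivative. Thus $e$ is an orientation preserving embedding of the plane into $R^+$. Hence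
$$g=G_R\circ e:E\to\operatorname{int}R\subset\operatorname{int}E$$
is an orientation preserving embedding, and $c^{-1}g$ maps $E$ into $\operatorname{int}D_{1/8}$. Apply the disc theorem to the inclusion $E\to\operatorname{int}D_{1/8}$ and to $c^{-1}g$: there is a smooth isotopy $\psi^0_t\in\mathrm{Diff}_c(\operatorname{int}D_{1/8})$, $t\in[0,1]$, with supports in a common compact subset, $\psi_0^0=\mathrm{id}$ and $\psi_1^0|_E=c^{-1}g$. Put $G^0=c\,\psi_1^0:D\to D$. Then $G^0=g$ on $E$ and $G^0=G_R$ on $R$.

By Brouwer, $(G^0)^k:J_1\to J_1$ has a fixed point $b_1$. Put $b_i=(G^0)^{i-1}(b_1)$, indices mod $k$. By (R3), $b_i\in\operatorname{int}J_i'$. Choose $\rho>0$ with $D_\rho(b_i)\subset\operatorname{int}J_i'$ for all $i$.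

**Step 4.2 (making the isotopy a homothety near the $b_i$).** We correct $\psi_t^0$ near the points $b_i$, for every $t$. Let $s_t=(a/c)^t$, $\Sigma_t^i(x)=\psi_t^0(b_i)+s_t(x-b_i)$ and $h_t^i=(\psi_t^0)^{-1}\Sigma_t^i$. These are diffeomorphisms of the plane, smooth in $(t,x)$, with $h_0^i=\mathrm{id}$ and $h_t^i(b_i)=b_i$. By compactness there is $\rho'\in(0,\rho)$ with $h_t^i(D_{\rho'}(b_i))\subset\operatorname{int}D_\rho(b_i)$ for all $t\in[0,1]$ and all $i$. Let $X_t^i=(\partial_th_t^i)\circ(h_t^i)^{-1}$, and let $\chi_i$ be smooth with compact support in $\operatorname{int}D_\rho(b_i)$ and equal to $1$ near $\bigcup_th_t^i(D_{\rho'}(b_i))$. Let $\varphi_t$ be the flow from time $0$ of the time-dependent field $\sum_i\chi_iX_t^i$. Then $\varphi_t\in\mathrm{Diff}_c(\bigcup_i\operatorname{int}D_\rho(b_i))$ is smooth in $t$ and $\varphi_0=\mathrm{id}$. For $x\in D_{\rho'}(b_i)$ the curve $t\mapsto h_t^i(x)$ stays where $\chi_i=1$, so it is the trajectory of $x$: $\varphi_t=h_t^i$ on $D_{\rho'}(b_i)$. Put $\psi_t=\psi_t^0\varphi_t$ for $0\le t\le1$. Then $\psi_t=\Sigma_t^i$ on $D_{\rho'}(b_i)$, and in particular $c\psi_1(x)=b_{i+1}+a(x-b_i)$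 there.

**Step 4.3 (squeezing $J_k$ into a disc).** We must make sure that nothing recurrent is left in $J$ besides the cycle of discs. Note
$$D_{a\rho'}(b_1)=c\psi_1(D_{\rho'}(b_k))=G^0\varphi_1(D_{\rho'}(b_k))\subset G^0(D_\rho(b_k))\subset G^0(J_k').$$
Let $\kappa\ge0$ be smooth with compact support in $G^0(\operatorname{int}J_k)\subset\operatorname{int}J_1'$, zero on $D_{a\rho'}(b_1)$ and positive on $G^0(J_k')\setminus D_{a\rho'}(b_1)$: multiply a cut-off function equal to $1$ on $G^0(J_k')$ by a smooth nonnegative function vanishing exactly on $D_{a\rho'}(b_1)$. Let $\theta_t$ be the time-$tT$ map of the flow of $-\kappa(x)(x-b_1)$. The set $G^0(J_k')$ is convex by (R4) and contains $b_1$, so its points move radially toward $b_1$ inside it. On the compact set $G^0(J_k')\setminus\operatorname{int}D_{\rho'}(b_1)$ the function $\kappa$ has a positive lower bound, since $a\rho'<\rho'$. So for $T$ large, $\theta_1(G^0(J_k'))\subset D_{\rho'}(b_1)$. Put $\psi_{1+t}=c^{-1}\theta_tc\,\psi_1$ for $t\in[0,1]$. Then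
$$G=c\,\psi_2=\theta_1G^0\varphi_1 .$$

**Step 4.4 (verification of (M1)–(M4)).**

(M1). For $t\le1$ this is Step 4.2, since $\operatorname{supp}\varphi_t\subset R\subset E$. For $t\ge1$, $c^{-1}\operatorname{supp}\kappa\subset c^{-1}\operatorname{int}E=\operatorname{int}D_{1/8}$, so the supports are as claimed. Also $\theta_t$ is trivial on $c\psi_1(D_{\rho'}(b_i))=D_{a\rho'}(b_{i+1})$: for $i<k$ this disc lies in $J_{i+1}$, which is disjoint from $J_1\supset\operatorname{supp}\kappa$; for $i=k$ it is $D_{a\rho'}(b_1)$, where $\kappa=0$. So on $D_{\rho'}(b_i)$ we have $\psi_t=\psi_1$ for $t\ge 1$, and $G(x)=b_{i+1}+a(x-b_i)$. The remaining claims follow from the radii of the $N_i$ and $a^k=c$.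

(M2). Since $\psi$ is supported in $D_{1/8}$, $G(D)=D_{1/4}$, $G(D_{1/4})=D_{1/16}\subset D_{1/8}$ and $G(D_{1/8})=E\supset R$. As $\varphi_1(E)=E$ and $\theta_1$ is supported in $\operatorname{int}R$, $G(E)=\theta_1g(E)\subset\operatorname{int}R$. Four steps bring $D$ into $\operatorname{int}R$, and $G(R)\subset G(E)\subset\operatorname{int}R$.

(M3). On $I$ we have $\varphi_1=\mathrm{id}$, and $G^0(I)$ is disjoint from $G^0(\operatorname{int}J_k)\supset\operatorname{supp}\kappa$. So $G=G^0=G_R$ on $I$, and (R2) applies.

(M4). $\varphi_1(J_i)=J_i$, $\theta_1$ preserves $G^0(J_k)$, and $\theta_1=\mathrm{id}$ on $G^0(J_i)$ for $i\ne k$. So $G(J_i)=G^0(J_i)\subset\operatorname{int}J_{i+1}'$ by (R3). As $\varphi_1(J_k')=J_k'$, $G(J_k')=\theta_1G^0(J_k')\subset D_{\rho'}(b_1)=N_1$. A point of $J$ enters some $J_i'$ after one step, then passes through $J_{i+1}',\dots,J_k'$ to $N_1$. $\square$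

## 5. The full orbits of $G$

**Step 5.1 (the hyperbolic set).** This step identifies all full orbits that avoid the discs $N$. Let
$$\Lambda=\bigcap_{n\in\mathbb Z}G^n(I)$$
(preimages for $n<0$) be the set of points having a full $G$-orbit in $I$. It is compact. A full $G$-orbit in $D$ avoiding $N$ lies in $\operatorname{int}R$ by (M2), since each of its points is $G^4$ of another one, and it avoids $J$ by (M4). So it lies in $\operatorname{int}R\setminus J=\operatorname{int}I=\bigcup\operatorname{int}I_i$. Conversely, a full orbit in $I$ avoids $J\supset N$: if a point were in $J_i$, the next one would be in $\operatorname{int}J_{i+1}$, which is disjoint from $I$. Thus $\Lambda$ is exactly the set of points with a full orbit in $D\setminus N$, and $\Lambda\subset\operatorname{int}I$. By (M3), $\Lambda$ is hyperbolic with horizontal unstable and vertical stable direction.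

**Step 5.2 ($G|_\Lambda$ is expansive).** This will exclude adding machines in $\Lambda$. If two full orbits in $\Lambda$ always stay closer than the gap between different $I_i$'s, they are always in the same $I_i$. Then their horizontal difference grows by a factor $\ge\frac32$ at each forward step, and their vertical difference by $\lambda^{-1}$ at each backward step. Both are bounded, so both vanish.

**Step 5.3 (straight invariant manifolds).** This step gives transversality inside one level. Since $\Lambda\subset\operatorname{int}I$ is compact, there is $r_0>0$ such that the $|\cdot|_\infty$-ball of radius $r_0$ about each point of $\Lambda$ lies in some $I_i$. Let $p_0\in\Lambda$ be periodic. If $|G^ix-G^ip_0|_\infty<r_0$ for all $i\ge0$, the horizontal difference, which would otherwise grow by factors $\ge\frac32$, is $0$. Conversely, points of the vertical segment of half-length $r_0$ about $p_0$ satisfy this and converge to the orbit of $p_0$. So $W^s_{loc}(p_0)$ is a vertical segment. With backward orbits in the same way (a point $p_0+(h,0)$ has the preimage $G^{-1}p_0\pm(h/\mu_i,0)$, and so on), $W^u_{loc}(p_0)$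 is a horizontal segment. Now suppose $z\in W^u(p_0)\cap W^s(p_0')$ with $p_0,p_0'\in\Lambda$ periodic, and the full orbit of $z$ lies in $\Lambda$. Near every point of this orbit $G$ is affine with diagonal linear part. Hence
$$\text{the germ of }W^u(p_0)\text{ at }z\text{ is horizontal, and the germ of }W^s(p_0')\text{ at }z\text{ is vertical.}\tag{1}$$

**Check for $k=3$.** Besides $b_1,b_2,b_3$ (index $+1$ each, as $DG^3=cI$ there), the fixed points of $G^3$ in $D$ lie in $\Lambda$: a periodic orbit that meets $N$ meets $N_1$, where $G^3$ is the contraction toward $b_1$. In $\Lambda$ a periodic point is determined by its word (Step 5.2). The word $222$ gives the fixed point with eigenvalue $(-\frac72)^3<-1$, of index $+1$. The word $122$ gives three points with eigenvalue $\frac32(\frac72)^2>1$, of index $-1$ each. The sum is $3+1-3=1$, as Lefschetz requires.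

## 6. Cutting $\psi$ into $M$ small factors, and translating the model

**Step 6.1 (small factors).** This step writes $\psi$ as a product of maps near the identity; Section 7 shows why. By smoothness on $[0,1]$ and $[1,2]$ with uniformly compact supports, $t\mapsto\psi_t$ is Lipschitz in the $C^1$ norm on each of these intervals. By the triangle inequality at $t=1$ it is Lipschitz on $[0,2]$. For $M\ge1$ put $g_j=\psi_{2j/M}\psi_{2(j-1)/M}^{-1}$, $1\le j\le M$. Since $\psi_t\psi_s^{-1}-\mathrm{id}=(\psi_t-\psi_s)\circ\psi_s^{-1}$ and $\|D\psi_s^{-1}\|$ is uniformly bounded, $\|g_j-\mathrm{id}\|_{C^1}\le C/M$ with $C=C(k)$. Moreover $g_j\cdots g_1=\psi_{2j/M}$ is a homothety on each $D_{\rho'}(b_i)$, and $g_M\cdots g_1=\psi$.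

**Step 6.2 (a translation parameter).** This step adds a two-dimensional parameter, to be used for transversality. Let $\beta:[0,\infty)\to[0,1]$ be smooth, $\beta=1$ on $[0,\frac58]$, $\beta=0$ near $[\frac34,\infty)$, $|\beta'|\le16$. For $|v|\le\frac1{100}$ let $\omega_v(x)=x+3\beta(|x|)v$. As $\|D\omega_v-I\|\le48|v|<1$, $\omega_v$ is the identity plus a contraction, hence a diffeomorphism, with support in $\operatorname{int}D_{3/4}$. Put $g_j^v=T_vg_jT_v^{-1}$ for $j<M$, $g_M^v=\omega_vT_vg_MT_v^{-1}$, and
$$\psi_v=g_M^v\cdots g_1^v=\omega_vT_v\psi T_v^{-1},\qquad G_v=c\,\psi_v .$$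
If $|v|\le\frac1{100M}$, then $\|\omega_v-\mathrm{id}\|_{C^1}\le51|v|$, and so
$$\|g_j^v-\mathrm{id}\|_{C^1}\le C'/M,\qquad C'=C'(k).\tag{2}$$
The map $T_v\psi T_v^{-1}$ is supported in $D_{1/8}(v)\subset\operatorname{int}D_{3/16}$, so it preserves $D_{5/8}$, on which $\omega_v$ is the translation by $3v$. For $|x|\le\frac58$ therefore $G_v(x)=c(v+\psi(x-v)+3v)=G(x-v)+v$:
$$G_v=T_vGT_v^{-1}\quad\text{on }D_{5/8},\tag{3}$$
$$G_v(x)=cx+(1-c)\beta(|x|)\,v\quad\text{for }|x|\ge\tfrac3{16},\tag{4}$$
the second because there $\psi_v(x)=x+3\beta(|x|)v$ and $3c=1-c$. The choice of the factor $3$ is exactly what makes (3) a conjugation.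

Three consequences are used later. First, each $g_j^v$ preserves $D_{3/4}$ and $D$, so $G_v(D_{3/4})=D_{3/16}$ and $G_v(D)=D_{1/4}$. Second, each $g_l^v\cdots g_1^v$ is a homothety on each $D_{\rho'}(b_i)+v$: for $l<M$ it is $T_v\psi_{2l/M}T_v^{-1}$, and for $l=M$ this is followed by $\omega_v$, a translation on $D_{5/8}$. Third, full $G$-orbits in $D$ and full $G_v$-orbits in $D$ lie in $D_{1/4}$, so by (3) the full $G_v$-orbits in $D$ are exactly the $T_v$-translates of the full $G$-orbits in $D$.

## 7. Inserting the model along cycles of $q_m$ discs

Let $(k_m)$ be bounded. At stage $m$ we use the model for $k=k_m$; the letters $b_i,\rho',N,\Lambda,G,\dots$ then refer to that model. Finitely many models occur, so we take $C'$ uniform.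

**Inductive data $(\mathrm H_m)$.** A $C^\infty$ embedding $F_m:D\to\operatorname{int}D$ with $F_m(D)=cD$ and a homothety $S_m$ with $S_m(D)\subset D$, such that with $q=q_m$ the maps $P_j=P_j^{(m)}:=F_m^jS_m$ (on $D$) are homotheties for $0\le j\le q$, the discs $B_j^m:=P_j(D)$, $0\le j<q$, are disjoint, and $P_q=S_m\circ c$.

So $q$ discs are permuted, and the return to $B_0^m$ is a copy of $x\mapsto x/4$. Start with $F_0=c$, $S_0=\mathrm{id}$, $q_0=1$. Put $\mathcal B_m=\bigcup_{0\le j<q_m}B_j^m$, so $\mathcal B_0=D$.

We want to replace the return map $c$ by $G_v=c\,\psi_v$. The first approach is to insert all of $\psi_v$ in one disc: $F_{m+1}=F_m\circ P_0\psi_vP_0^{-1}$ on $B_0^m$ and $F_{m+1}=F_m$ elsewhere. The return map is right, since $F_{m+1}^qS_m=P_q\psi_v=S_mG_v$. But the sequence cannot converge in $C^1$ to a diffeomorphism. On $B_0^m$ the derivative $DF_m$ is a constant multiple of $I$, so $DF_{m+1}-DF_m=DF_m\,(D\psi_v-I)$ in the coordinate $P_0$. On $D_{\rho'}(b_i)+v$ we have $D\psi_v=\frac ac I$ with $\frac ac=4^{1-1/k}\ge2$. If $DF_m\to DF$ uniformly with $DF$ everywhere invertible, then $DF_m$ is bounded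 below for large $m$, and so is the difference $DF_{m+1}-DF_m$, a contradiction. The remedy is to spread $\psi_v$ over the $q_m$ discs of the cycle, one factor of size $C'/q_m$ in each.

**Step 7.1 (from $F_m$ to $F_{m+1}$).** Take $M=q=q_m$ and $v=v_m$ with $|v|\le\frac1{100q}$ (chosen in Section 10). Let $\Theta_m=P_jg_{j+1}^vP_j^{-1}$ on $B_j^m$ $(0\le j<q)$ and $\Theta_m=\mathrm{id}$ elsewhere. As the $g_j^v$ are supported in $\operatorname{int}D_{3/4}$, $\Theta_m$ is a smooth diffeomorphism of $D$. Put $F_{m+1}=F_m\Theta_m$. Since $F_mP_j=P_{j+1}$, on $B_j^m$ we have $F_{m+1}=P_{j+1}g_{j+1}^vP_j^{-1}$. As the $g_j^v$ preserve $D$, composing gives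
$$F_{m+1}^lS_m=P_l\,g_l^v\cdots g_1^v\ (0\le l\le q),\qquad F_{m+1}^qS_m=P_q\psi_v=S_mG_v.\tag{5}$$
So the factors, each inserted in its own disc, are composed by the dynamics into the full model.

**Step 7.2 (the data reproduce).** We verify $(\mathrm H_{m+1})$ with $S_{m+1}(x)=S_m(b_1+v+\rho'x)$. By (3) and (M1), $G_v^i(N_1+v)=N_{i+1}+v$ for $0\le i<k_m$, by homotheties. So by (5), for $0\le i<k_m$ and $0\le l<q$,
$$F_{m+1}^{iq+l}S_{m+1}(D)=P_l\,g_l^v\cdots g_1^v(N_{i+1}+v).$$
These maps are homotheties because $g_l^v\cdots g_1^v$ is one on $D_{\rho'}(b_{i+1})+v\supset N_{i+1}+v$. The discs are disjoint: for different $l$ they lie in different $B_l^m$, and for equal $l$ we use injectivity. In particular $B_{iq+l}^{m+1}\subset B_l^m$. Finally, by (M1), $F_{m+1}^{q_{m+1}}S_{m+1}=S_mG_v^{k_m}(b_1+v+\rho'\,\cdot)=S_m(b_1+v+c\rho'\,\cdot)=S_{m+1}\circ c$. And $F_{m+1}(D)=F_m(D)=cD$. So $(\mathrm H_{m+1})$ holds. For $l<q$ the disc $g_l^v\cdots g_1^v(N_{i+1}+v)$ lies in $D_{1/8}(v)\subset D_{1/4}$ (the factor $\omega_v$ has not yet appeared), so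
$$\max_j\operatorname{rad}B_j^{m+1}\le\tfrac18\max_j\operatorname{rad}B_j^m,\qquad\text{each }B_i^{m+1}\text{ lies in some }P_l^{(m)}(D_{1/4}).\tag{6}$$

The first stage by hand: $q_0=1$, so there is one factor, $F_1=G_{v_0}$, and $B_i^1=N_{i+1}+v_0$ for $0\le i<k_0$.

## 8. The $C^1$ limit

**Step 8.1 (convergence).** We show $F_m\to F$ in $C^1$ with $DF$ invertible. $\Theta_m$ preserves each $B_j^m$. Conjugating by the homothety $P_j$, of ratio $\le1$, does not change the size of $Dg-I$ and does not increase sup norms, so by (2) $\|D\Theta_m-I\|\le\epsilon_m$ and $\|\Theta_m-\mathrm{id}\|_0\le\epsilon_m$ with $\epsilon_m:=C'/q_m$. On each $B_j^m$, $F_m=P_{j+1}P_j^{-1}$ has constant derivative, so $DF_m(\Theta_mx)=DF_m(x)$ everywhere and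
$$\|DF_{m+1}(x)-DF_m(x)\|=\|DF_m(x)(D\Theta_m(x)-I)\|\le\|DF_m\|_\infty\,\epsilon_m .$$
As $q_m\ge2^m$, $\sum\epsilon_m<\infty$. So $\|DF_m\|_\infty$ is bounded (by $\|DF_0\|_\infty\prod(1+\epsilon_m)$), and $\|F_{m+1}-F_m\|_0\le\|DF_m\|_\infty\epsilon_m$ is summable, and $F_m\to F$ in $C^1$. With $m_0$ such that $\epsilon_m<1$ for $m\ge m_0$, the identity $DF_{m+1}(x)=DF_m(\Theta_mx)D\Theta_m(x)$ gives $\|(DF_{m+1})^{-1}\|_\infty\le(1-\epsilon_m)^{-1}\|(DF_m)^{-1}\|_\infty$ for $m\ge m_0$. As $\prod_{m\ge m_0}(1-\epsilon_m)>0$, these norms are bounded, and $DF$ is everywhere invertible.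

**Step 8.2 (how $F$ moves the discs).** We compare $F$ with $F_m$ on the sets of level $m$. For $n\ge m$, $\Theta_n$ preserves every $B_j^m$ and every $P_j^{(m)}(D_{3/4})$: for $n=m$ because $g_{j+1}^v$ preserves $D$ and $D_{3/4}$; for $n>m$ because by nesting and (6) each $B_i^n$ lies in some $P_l^{(m)}(D_{1/4})$ and is itself preserved. So for each such set $X$, $F_n(X)=F_m(X)$ for all $n\ge m$, and by uniform convergence and compactness $F(X)=F_m(X)$. Thus, with $P_j=P_j^{(m)}$,
$$F^jS_m(D_{3/4})=P_j(D_{3/4})\ (0\le j\le q_m);\quad F(B_j^m)=B_{j+1}^m\ (j<q_m-1);\quad F(B_{q_m-1}^m)=S_m(cD).\tag{7}$$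
In particular $F(\mathcal B_m)\subset\mathcal B_m$, orbits in $\mathcal B_m$ visit $B_0^m,\dots,B_{q_m-1}^m$ cyclically, and $F^{q_m}(S_m(D_{3/4}))=P_{q_m}(D_{3/4})=S_m(D_{3/16})$. Put $\mathcal C_m:=\bigcup_{0\le j<q_m}P_j(D_{3/4})\subset\mathcal B_m$. Then $\Theta_m$ is the identity off $\mathcal C_m$, and $\Theta_n$, $n>m$, is the identity off $\mathcal B_{m+1}$. Since $\mathcal B_{m+1}\subset\mathcal C_m$ by (6),
$$F=F_n=F_m\ \text{ off }\mathcal C_m\text{ for all }n\ge m,\qquad\mathcal B_{m+1}\subset\mathcal C_m\subset\mathcal B_m .\tag{8}$$
In particular $F=F_{m+1}$ off $\mathcal B_{m+1}$. All these sets are closed, so equality at a point off them is equality near it.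

**Step 8.3 ($F$ is a diffeomorphism onto $cD$).** Only injectivity is missing. Let $x\ne y$. If both lie in all $\mathcal B_m$, then by (6) they lie in different $B_j^m$ for some $m$, and the sets $F(B_j^m)=F_m(B_j^m)$ are disjoint for different $j$. Otherwise, say, $x\notin\mathcal B_m$. Then $F(x)=F_m(x)\notin F_m(\mathcal B_m)=F(\mathcal B_m)$, which settles $y\in\mathcal B_m$. For $y\notin\mathcal B_m$ use $F=F_m$ off $\mathcal B_m$ and injectivity of $F_m$. So $F$ is a $C^1$ diffeomorphism of $D$ onto $F(D)=cD\subset\operatorname{int}D$. By (8) with $m=0$ and continuity, $F(x)=cx$ for $\frac34\le|x|\le1$.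

## 9. The minimal sets and the periodic points of $F$

**Step 9.1 (the adding machine).** Let $\mathcal O=\bigcap_m\mathcal B_m$. Each $x\in\mathcal O$ has a unique address $(j_m)$ with $x\in B_{j_m}^m$, and $j_{m+1}\equiv j_m\pmod{q_m}$ since $B_{iq_m+l}^{m+1}\subset B_l^m$. By (6) the radii tend to $0$, so each compatible sequence is the address of exactly one point. The address map is a continuous bijection from a compact space to $A$, so $\mathcal O\cong A$ is a Cantor set. By (7) $F$ acts on addresses as $+1$. Hence $F|_{\mathcal O}$ is conjugate to $x\mapsto x+1$ on $A$. It is minimal, since $1$ generates every $\mathbb Z/q_m$, and has no periodic points.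

**Step 9.2 (the sets left between two levels).** Let $\Lambda_m$ be the set of points whose full orbit exists and lies in $\mathcal B_m\setminus\mathcal B_{m+1}$, where $F=F_{m+1}$. We identify it with copies of $\Lambda$. Along such orbits, by (5), $F^{q_m}$ on $B_0^m$ is $G_{v_m}$ in the coordinate $S_m$, and $B_0^m\cap\mathcal B_{m+1}=S_m(N+v_m)$. An $F_{m+1}$-orbit in $\mathcal B_m$ meets $\mathcal B_{m+1}$ if and only if its part in $B_0^m$ does, because $F_{m+1}^l$ maps $B_0^m\cap\mathcal B_{m+1}$ onto $B_l^m\cap\mathcal B_{m+1}$ for $0\le l<q_m$ and is injective. So the points of $\Lambda_m\cap B_0^m$ correspond to full $G_{v_m}$-orbits in $D$ avoiding $N+v_m$, that is, by Section 6, to the $v_m$-translates of full $G$-orbits in $D\setminus N$. By Step 5.1,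
$$\Lambda_m\cap B_0^m=S_m(v_m+\Lambda),\qquad\Lambda_m=\bigcup_{0\le j<q_m}F_{m+1}^jS_m(v_m+\Lambda).$$
This set is compact, invariant, disjoint from the closed set $\mathcal B_{m+1}$, contained in $\operatorname{int}\mathcal B_m$, and hyperbolic, and $F=F_{m+1}$ near it. Moreover $\Lambda_m\cap B_0^m\subset S_m(D_{1/4})$.

$F|_{\Lambda_m}$ is expansive: sufficiently close orbits stay in the same discs $B_j^m$, and $F^{q_m}$ on $\Lambda_m\cap B_0^m$ is conjugate to the expansive map $G|_\Lambda$. Then $F^r|_{\Lambda_m}$ is expansive for each $r\ge1$, by uniform continuity of $F,\dots,F^r$.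

**Step 9.3 (all minimal sets).** Let $\mathcal M$ be a minimal set of $F$. Since $\mathcal B_m$ is closed and forward invariant, $\mathcal M\cap\mathcal B_m\neq\emptyset$ implies $\mathcal M\subset\mathcal B_m$. As $\mathcal B_0=D$, either $\mathcal M\subset\mathcal O$, and then $\mathcal M=\mathcal O$; or for some $m$ we have $\mathcal M\subset\mathcal B_m\setminus\mathcal B_{m+1}$, and then $\mathcal M\subset\Lambda_m$, since every point of $\mathcal M=F(\mathcal M)$ has a full orbit in $\mathcal M$.

**Step 9.4 (no sources, no sinks).** A periodic orbit is a minimal set different from $\mathcal O$, so it lies in some $\Lambda_m$. There, by (M3), $DF^n$ at an $n$-periodic point is conjugate to a diagonal matrix with one entry of modulus $>1$ and one of modulus $<1$. So all periodic points are hyperbolic saddles.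

For Theorem A in sense (i), only transversality remains.

## 10. Choosing $v_m$ by Sard's theorem

Let $p\in\Lambda_n$ and $p'\in\Lambda_m$ be periodic, $z\in W^u(p)\cap W^s(p')$, and $z_j=F^j(z)$, $j\in\mathbb Z$. We may replace $(z,p,p')$ by $(F^jz,F^jp,F^jp')$ at will. No $z_j$ lies in $\mathcal B_{m+1}$: otherwise the forward orbit would stay in this closed set, but it accumulates on the orbit of $p'$, which is disjoint from $\mathcal B_{m+1}$.

**Step 10.1 ($n>m$: no intersections).** For $j\ll0$, $z_j$ is near the orbit of $p$, which lies in $\operatorname{int}\mathcal B_n\subset\mathcal B_{m+1}$. This contradicts the preceding remark.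

**Step 10.2 ($n=m$: transverse by affinity).** For $j\ll0$, $z_j\in\mathcal B_m$, hence for all $j$; so $z\in\Lambda_m$. Moving along the orbit, assume $z\in B_0^m$; then $p,p'\in B_0^m$ as well, because the orbits are asymptotic and the discs are visited cyclically. The points $S_m^{-1}(z_{iq_m})-v_m$, $i\in\mathbb Z$, form a full $G$-orbit in $\Lambda$, and near $\Lambda_m\cap B_0^m$ the map $F^{q_m}$ is $S_mT_{v_m}GT_{v_m}^{-1}S_m^{-1}$ by (5) and (3). By (1), $W^u(p)$ is horizontal and $W^s(p')$ vertical at $z$.

**The case $n<m$.** Here an old unstable curve enters the newly inserted model and meets a new stable curve, and nothing so far prevents a tangency. We want to move the new curves by the parameter $v_m$ and apply Sard. Two points need care. First, the old unstable curve for the final map $F$ is not available at stage $m$, because later stages change $F$; we show that the piece that matters does not feel the changes. Second, by (4) the incoming curve is moved by $v$ too; the target moves by $v$ and the incoming curve by $(1-c)\beta v$, so their relative motion is $(1-(1-c)\beta)v$, and the factor never vanishes.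

**Step 10.3 (almost every $v$ is good).** At step $m$ the map $F_m$ is known, and so are the sets $\Lambda_n$, $n<m$, and the curves $W^u(p;F_m)$ for periodic $p\in\Lambda_n$: near $\Lambda_n$, $F=F_{n+1}=F_m$. There are countably many such $p$, since hyperbolic periodic points of a given period are isolated and $\Lambda_n$ is compact. Let $\{\alpha\}$ be a countable family of regular $C^1$ embedded open arcs, contained in the sets
$$S_m^{-1}\big(W^u(p;F_m)\cap\operatorname{int}B_0^m\big)\cap\{\tfrac3{16}<|x|<1\}$$
and covering them in the intrinsic topology of the curves. Let $\{\zeta\}$ be a countable family of regular $C^1$ embedded open arcs covering in the same sense $W^s(p_0;G)\cap\operatorname{int}D$ for all periodic $p_0\in\Lambda$. None of these depends on $v_m$.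

**Claim.** For almost every $v$ with $|v|\le\frac1{100}$ and all pairs $(\alpha,\zeta)$: whenever $G_v(\alpha(s))=\zeta(u)+v$, the curves $G_v\circ\alpha$ and $\zeta+v$ are transverse there.

*Proof.* By (4), $G_v(\alpha(s))-\zeta(u)-v=\Phi_v(s,u)$ with
$$\Phi_v(s,u)=c\,\alpha(s)-\zeta(u)-K(s)v,\qquad K(s)=1-(1-c)\beta(|\alpha(s)|)\in[c,1].$$
So $\Phi_v=K(s)(Q(s,u)-v)$ with the $C^1$ map $Q(s,u)=(c\,\alpha(s)-\zeta(u))/K(s)$ from an open subset of $\mathbb R^2$ to $\mathbb R^2$. By Sard, almost every $v$ is a regular value of $Q$. At zeros of $\Phi_v$ we have $Q=v$, so the term with $DK$ drops out and $D\Phi_v=K\,DQ$ is invertible. Its columns are $(G_v\circ\alpha)'(s)$ and $-\zeta'(u)$, so these are independent. A countable union of null sets is null. $\square$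

Choose $v_m$ with $|v_m|\le\frac1{100q_m}$ as in the claim (for $m=0$, where no $n<m$ exists, any such $v_0$, say $0$). This completes the construction of $F$. Write $v=v_m$, $q=q_m$.

**Step 10.4 (the entry point).** We locate where the orbit of $z\in W^u(p)\cap W^s(p')$, $n<m$, enters $S_m(D_{3/4})$. Since $p'\in\Lambda_m\subset\operatorname{int}\mathcal B_m$, $z_j\in\mathcal B_m$ for $j\gg0$. After shifting the orbit, $z_{iq}\in B_0^m$ for $i\gg0$, and since $\Lambda_m\cap B_0^m\subset S_m(D_{1/4})$, $z_{iq}\in S_m(D_{3/4})$ for $i\gg0$. For $j\ll0$, $z_j\notin\mathcal B_{n+1}\supset\mathcal B_m$, because $\Lambda_n$ is disjoint from the closed set $\mathcal B_{n+1}$. So there is a least $i_0$ with $z_{i_0q}\in S_m(D_{3/4})$; set $\hat z=z_{i_0q}=S_m(w)$.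

* We have $\frac3{16}<|w|\le\frac34$. Otherwise $\hat z\in S_m(D_{3/16})=F^q(S_m(D_{3/4}))$ by (7), so $F^{-q}(\hat z)\in S_m(D_{3/4})$, contradicting minimality of $i_0$.
* We have $F^{-l}(\hat z)\notin\mathcal C_m$ for all $l\ge1$. Suppose $F^{-l}(\hat z)\in P_j(D_{3/4})=F^j(S_m(D_{3/4}))$ with $0\le j<q$. Then $F^{-l-j}(\hat z)\in S_m(D_{3/4})\subset B_0^m$. As $\hat z\in B_0^m$ and the discs are visited cyclically, $q\mid l+j$, and $l+j\ge1$, contradicting minimality of $i_0$.

**Step 10.5 (the unstable germ at $\hat z$ was known at stage $m$).** By (8), $F=F_m$ near all $F^{-l}(\hat z)$, $l\ge1$, and near the orbit of $p$, which also avoids the closed set $\mathcal C_m\subset\mathcal B_m\subset\mathcal B_{n+1}$. So the local unstable manifolds of the orbit of $p$ for $F$ and $F_m$ agree, and pushing forward along the points $F^{-l}(\hat z)$ the germs of the unstable manifolds for $F$ and $F_m$ (of the corresponding point of the orbit of $p$) at $\hat z$ agree. By the first bullet this is the germ of $S_m\circ\alpha$ for some $\alpha$ with $\alpha(s)=w$.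

**Step 10.6 (the stable germ one return later).** The orbit of $z$ avoids the closed set $\mathcal B_{m+1}$, off which $F=F_{m+1}$. So near $F^{iq}(\hat z)$, $i\ge0$, $F^q=F_{m+1}^q=S_mG_vS_m^{-1}$ by (5). The points $w_i=S_m^{-1}F^{iq}(\hat z)$ satisfy $w_{i+1}=G_v(w_i)$ and $w_0=w\in D_{3/4}$, so $w_i\in D_{3/16}$ for $i\ge1$, where $G_v=T_vGT_v^{-1}$ by (3). So $(w_i-v)_{i\ge1}$ is a $G$-orbit asymptotic to a periodic $G$-orbit in $\Lambda$, and $F^q$ is conjugate by $S_mT_v$ to $G$ near this orbit and near its limit set. Hence the germ of the stable manifold of the corresponding point of the orbit of $p'$ at $F^q(\hat z)$ is $S_m(v+\zeta)$ for some $\zeta$ with $\zeta(u)=w_1-v$. Also $w_1=G_v(\alpha(s))$, and the unstable germ at $F^q(\hat z)$ is $S_m(G_v\circ\alpha)$. By the claim the two are transverse at $F^q(\hat z)$, hence, applying $F^{\pm1}$ along the orbit, at $z$.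

So $F$ is Kupka–Smale, and Theorem A in sense (i) is proved. $\square$

## 11. Which $a_j$ occur when $k_m\equiv k$

Let $k_m\equiv k$, so $A=\varprojlim\mathbb Z/k^m$. Suppose $r\ge1$, $F^r(\Lambda')=\Lambda'$, and $F^r|_{\Lambda'}$ is conjugate to $a_j$, $j\ge2$.

**Step 11.1 (reduction to $\mathcal O$).** We show $\Lambda'\subset\mathcal O$. The set $\mathcal M=\bigcup_{i<r}F^i(\Lambda')$ is closed and invariant. It is minimal: a nonempty closed forward invariant subset meets some $F^i(\Lambda')$; this set is $F^r$-minimal because $a_j$ is minimal, so the subset contains it, and hence all its $F$-images. By Step 9.3, $\mathcal M=\mathcal O$ or $\mathcal M\subset\Lambda_m$ for some $m$. The latter is impossible: $F^r|_{\Lambda'}$ would be expansive by Step 9.2, but $a_j$ is not. So $\mathcal M=\mathcal O$, and $\Lambda'$ is an $F^r$-minimal subset of $\mathcal O$. Thus $F^r|_{\Lambda'}$ is conjugate to $x\mapsto x+r$ on a coset $y+H$ in $A$, where $H=\overline{r\mathbb Z}=rA$ ($rA$ is compact and $r\mathbb Z$ is dense in it).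

**Step 11.2 (reading off the primes).** For a prime $\ell$ we compare when the $\ell$-th powers are minimal.

The map $a_j^\ell$ is minimal if and only if $\ell\nmid j$. If $\ell\mid j$, then $a_j^\ell$ preserves the first coordinate mod $\ell$. If $\ell\nmid j$, then $\ell$ generates every $\mathbb Z/j^m$.

The $\ell$-th power of $x\mapsto x+r$ on $y+H$ is $x\mapsto x+\ell r$, with orbit closures the cosets of $\ell rA=\ell H$; so it is minimal if and only if $\ell H=H$. If $\ell\nmid k$, the image of $H$ in each $\mathbb Z/k^m$ has order prime to $\ell$, so $\ell H$ and $H$ have the same images, and $\ell H=H$ since both are closed. If $\ell\mid k$, then $\ell A\ne A$: project to $\mathbb Z/\ell$. Multiplication by $r$ is injective on $A$: if $rx_M\equiv0\bmod k^M$ for all $M$, then for each prime $p\mid k$ the exponent of $p$ in $x_M$ is at least that of $k^M$ minus that of $r$; for $M$ large this is at least that of $k^m$, so $x_m\equiv x_M\equiv0\bmod k^m$. Hence $\ell H=r\ell A\ne rA=H$.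

So $\ell\mid j\iff\ell\mid k$ for every prime $\ell$: $j$ and $k$ have the same prime divisors.

**Step 11.3 (the converse).** If $j$ and $k$ have the same prime divisors, then $j\mid k^s$ and $k\mid j^t$ for some $s,t$. The projections $\mathbb Z/k^{sm}\to\mathbb Z/j^m$ and $\mathbb Z/j^{tm}\to\mathbb Z/k^m$ induce continuous homomorphisms between $\varprojlim\mathbb Z/k^m$ and $\varprojlim\mathbb Z/j^m$ in both directions, with $1\mapsto1$. Their compositions fix $1$, hence the dense subgroup $\mathbb Z$, hence everything. So $F|_{\mathcal O}\cong a_k\cong a_j$, and $r=1$ works. Given $j$, choosing $k$ with different prime divisors shows that $a_j$ is not forced. This proves Theorem B in sense (i). $\square$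

For $k=3$ and $j=2$ the prime divisors differ. So $F$ is a $C^1$ Kupka–Smale diffeomorphism of the disk without periodic sources or sinks, and neither $F$ nor any iterate $F^r$ has an invariant Cantor set on which it is conjugate to $a_2$. The Corollary holds in sense (i) and the conjecture, read in this sense, is false. By Proposition C this $F$ has orbits of every period $2^n$; by Step 9.4 they all lie in the hyperbolic sets $\Lambda_m$.

## 12. From $F(D)\subset\operatorname{int}D$ to a diffeomorphism onto the disk

It remains to treat sense (ii). Let $F$ be as above, so $F(x)=cx$ for $\frac34\le|x|\le1$.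

**Step 12.1 (adding a collar).** We extend $F$ over a collar with no new interior recurrence. On $D_2$ put $\hat F=F$ on $D$ and
$$\hat F(re^{i\vartheta})=h(r)e^{i(\vartheta+\tau\hat\beta(r))},\qquad 1\le r\le2,$$
where $h$ is smooth, $h'>0$, $h(r)=cr$ for $r\le\frac54$, $h(2)=2$, $h(r)<r$ for $r<2$; $\hat\beta$ is smooth, $\hat\beta=0$ on $[1,\frac54]$, $\hat\beta(2)=1$; and $\tau/2\pi$ is irrational. The two formulas agree to all orders along $|x|=1$, so $\hat F$ is a $C^1$ diffeomorphism of $D_2$ onto $D_2$. On $1<|x|<2$ the radius decreases strictly and $h$ has no fixed point in $[1,2)$, so every point of $\operatorname{int}D_2$ eventually enters $D$.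

**Step 12.2 ($\hat F$ is Kupka–Smale).** On $\partial D_2$ the map is an irrational rotation and has no periodic points, so all periodic points are those of $F$. Their unstable manifolds lie in $\operatorname{int}D$, together with the full orbits of their points: backward orbits approach the periodic orbit, hence are eventually in $D$, and $\hat F(D)\subset\operatorname{int}D$. At points of $\operatorname{int}D$ the germs of stable and unstable manifolds are those for $F$. So $\hat F$ is Kupka–Smale without periodic sources or sinks.

**Step 12.3 (minimal sets of $\hat F$).** A minimal set containing a point of $\operatorname{int}D_2$ meets, hence lies in, the closed forward invariant set $D$, where $\hat F=F$. Any other minimal set lies in $\partial D_2$ and is the whole circle. This proves Theorem A in sense (ii), after rescaling $D_2$ to $D$. In Step 11.1 there is now one more possibility, $\mathcal M=\partial D_2$. It cannot occur: every iterate $\hat F^r$ is minimal on the circle, so the closed $\hat F^r$-invariant set $\Lambda'$ would be the whole circle, which is not a Cantor set. Hence Theorem B and the Corollary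 hold verbatim for $\hat F$, and the conjecture is false in both senses. $\square$
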